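# Sampling codes with constant-depth circuits: how much of an $(n,k,d)$ code with $kd\ge n^{1+\varepsilon}$ can $\mathrm{AC}^0$ hit?

## 1. The overlap bound for codes with $kd\ge n^{1+\varepsilon}$

**Main Theorem.** Let $D\ge 1$ be an integer, $c\ge 1$, and $0<\delta<\varepsilon$. For all sufficiently large $n$ (depending only on $D,c,\varepsilon,\delta$) the following holds. Let $Q\subseteq\{0,1\}^n$ be a set of $2^k$ strings, any two distinct ones at Hamming distance at least $d$, where $d$ is the minimum distance and $kd\ge n^{1+\varepsilon}$. Let $F:\{0,1\}^\ell\to\{0,1\}^n$ be computed by a circuit of depth at most $D$ and size at most $n^c$, with $\ell$ arbitrary. Then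
$$|F(\mathbf U_\ell)-Q|\ \ge\ 1-2^{-n^{\delta}} .$$
If $0<\varepsilon<1$, this range of $\delta$ is optimal in the following sense. No $\delta>\varepsilon$ works, even when $F$ is the identity map. For every $D\ge3$ (and $c\ge 3$), $\delta=\varepsilon$ does not work either. If $\varepsilon\ge1$, no code satisfies the hypothesis for $n\ge2$.

Here $\mathbf U_\ell$ is uniform on $\{0,1\}^\ell$, the letter $Q$ also denotes the uniform distribution on the set $Q$, and $|\mathbf X-\mathbf Y|$ is total variation distance. The circuit is fed arbitrarily many perfect random bits and tries to output a uniformly random codeword. The theorem says that its output distribution and the target are almost disjoint: they overlap in mass at most $2^{-n^\delta}$.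

The concrete question comes from Beck, Impagliazzo and Lovett (FOCS'12), as reported in "The Space Complexity of Sampling" (https://eccc.weizmann.ac.il/report/2021/106/revision/1/download). For *good* codes, meaning $k=\Omega(n)$ and $d=\Omega(n)$, the bounds of Beck, Impagliazzo and Lovett have the form $1-2^{-n^{\Omega(1)}}$, and they asked whether $kd\ge n^{1+\Omega(1)}$ suffices: for all $D,c,\varepsilon$, is there a $\delta>0$ that works for all large $n$? The Main Theorem answers yes. In the question $\delta$ may depend on $D$, $c$ and $\varepsilon$; in the answer only $\varepsilon$ constrains it, and $D,c$ only affect how large $n$ must be.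

The Main Theorem is extracted from four quantitative statements. Write $\log=\log_2$ and
$$\eta\ :=\ 1-|F(\mathbf U_\ell)-Q| .$$
Let $Q$ be any $(n,k,d)$ code and, in Theorems 1 and 2, let $F$ be a sampler of depth at most $D$ and size at most $n^c$, where $D,c\ge1$ and $n\ge2$.

**Theorem 1.** For every integer $s\ge1$,
$$\eta\le 2^{-k/2}+2n^c2^{-s}+2\cdot2^{-kd/(16\cdot10^D n s^D)} .$$
Hence if $kd\ge n^{1+\varepsilon}$, every $\delta<\varepsilon/(D+1)$ works.

**Theorem 2.** With an explicit $\kappa=\kappa(D,c)>0$,
$$\eta\le 2^{3D+4}\,n^c\cdot 2^{-\kappa\, kd/(n\log^D n)} .$$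
Hence every $\delta<\varepsilon$ works, and the bound is nontrivial once $kd\ge C_{D,c}\,n\log^{D+1}n$.

**Theorem 3.** If each output bit of $F$ is a decision tree of depth at most $s$, where $s\ge1$ is an integer, then $\eta\le2^{-k/2}+2\cdot2^{-kd/(16ns)}$.

**Theorem 4.** For each $D\ge2$ there are, for infinitely many $n$, codes with samplers of depth $D$ and size $n^3$ such that (i) the sampler samples *exactly* a code with $kd=\Omega_D(n\log^{D-1}n)$; (ii) more generally, over a range of parameters reaching $kd=\Omega(n^2)$, $\eta\ge2^{-O_D(kd/(n\log^{D-2}n))}$. So in Theorem 2 the power of $\log n$, both in the exponent and in the threshold, is correct up to $\log^2n$. For $0<\varepsilon<1$, no $\delta>\varepsilon$ works, even for the identity sampler, and $\delta=\varepsilon$ fails for every $D\ge3$.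

Theorem 1 already answers the question. Theorem 2 gives the positive half of the Main Theorem and Theorem 4 the negative half. For a good code $kd=\Omega(n^2)$, so Theorem 2 gives $|F(\mathbf U_\ell)-Q|\ge1-2^{-\Omega(n/\log^Dn)}$.

The remark about $\varepsilon\ge1$ is the Singleton bound. Deleting $d-1$ coordinates keeps codewords distinct, so $k\le n-d+1$ and $kd\le k(n-k+1)\le (n+1)^2/4<n^2$ for $n\ge2$.

## 2. Codes, overlap, circuits, decision trees, restrictions

**Definition (code).** An $(n,k,d)$ code is a set $Q\subseteq\{0,1\}^n$ with $|Q|=2^k$ whose minimum Hamming distance between distinct codewords is $d$. We need $|Q|\ge2$ for $d$ to make sense, so $0<k\le n$ and $1\le d\le n$; $k$ need not be an integer.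

**Definition (overlap).** Since $\tfrac12|a-b|=\tfrac12(a+b)-\min(a,b)$, summing over all $y$ gives
$$\eta=1-|F(\mathbf U_\ell)-Q|=\sum_y\min\bigl(\Pr[F(\mathbf U_\ell)=y],\,Q(y)\bigr).$$
So $\eta=1$ means exact sampling, and upper bounds on $\eta$ are lower bounds on the distance.

For example, let $Q$ be the even-weight strings in $\{0,1\}^n$, so $k=n-1$ and $d=2$. The identity sampler has $\eta=2^{n-1}\cdot2^{-n}=\frac12$.

**Conventions on circuits.** Gates are AND, OR (unbounded fan-in) and NOT. Size is the number of gates. Depth counts the AND/OR gates on a path; if one also counts NOT gates, the depth only grows, so the lower bounds on distance hold for that convention too. By De Morgan's laws we compute, for every gate, both the gate and its negation. This removes all NOT gates and leaves at most $M:=\lfloor 2n^c\rfloor$ AND/OR gates over literals and constants, still with AND/OR-depth at most $D$. Every output is a gate, a literal or a constant. The *level* of a gate is the maximum number of AND/OR gates on a path from the inputs up to and including it. Levels run from $1$ to $D$.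

**Definition (decision tree depth).** $\mathrm{DT}(f)$ is the least depth of a decision tree computing $f$. Two facts will be used constantly. First, fixing variables never increases $\mathrm{DT}$. Second, if $\mathrm{DT}(f)\le s$ then $f$ is a DNF of width at most $s$ (one term for each path to a $1$-leaf) and also a CNF of width at most $s$ (one clause excluding each path to a $0$-leaf). So an OR of functions with $\mathrm{DT}\le s$ is a width-$s$ DNF, and an AND of such functions is a width-$s$ CNF.

**Definition (random restriction).** $\rho\sim\mathcal R_p$ leaves each variable free ($*$) independently with probability $p$ and otherwise sets it to a uniform bit. Composing independent restrictions from $\mathcal R_p$ and $\mathcal R_{p'}$ (the second acting on the variables left free by the first) gives $\mathcal R_{pp'}$. For example, the AND of $r$ variables stays undetermined under $\rho\sim\mathcal R_p$ exactly when no variable is set to $0$ and at least one is free.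

**Definition (noise).** Let $\mu$ be the uniform measure on $\{0,1\}^\ell$. For $0\le\theta\le 1$ a $\theta$-correlated copy $x'$ of a uniform $x$ is obtained by keeping each bit with probability $\theta$ and otherwise replacing it by a fresh uniform bit, independently. Put $T_\theta f(x)=\mathbb E[f(x')\mid x]$. This operator is self-adjoint and $T_\theta T_\theta=T_{\theta^2}$. The Bonami hypercontractive inequality says $\|T_\theta f\|_2\le\|f\|_{1+\theta^2}$.

## 3. Exact samplers by decision trees satisfy $kd\le ns$

We begin with tiny samplers. Suppose every output is a literal or a constant. If we repeat each of $k$ input bits $d$ times, we sample exactly a code with $n=kd$. So $kd=n$ is reachable with no gates at all. Nothing better is possible for exact sampling by literals. Flipping an input bit that appears somewhere changes the codeword, hence changes at least $d$ outputs. So at most $n/d$ input bits appear, and $2^k\le2^{n/d}$. This is why the product $kd$ is measured against $n$.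

For depth-$2$ trees, take $n\ge3$ and $F_i(x)=x_i\oplus x_{i+1}$ with indices modulo $n$. The output is uniform on the even-weight code, and $kd=2(n-1)$. Exact sampling by depth-$s$ trees in general can be analyzed by flipping one bit. Write $x^{\oplus j}$ for $x$ with bit $j$ flipped.

**Lemma 5 (edge isoperimetry).** If $S\subseteq\{0,1\}^\ell$ is nonempty and $x$ is uniform in $S$, then $\mathbb E\,\#\{j:x^{\oplus j}\notin S\}\ge\log(1/\mu(S))$.

*Proof.* By the chain rule, and since conditioning reduces entropy, $\log|S|=H(x)\ge\sum_jH(x_j\mid x_{-j})$, where $x_{-j}$ denotes the other coordinates. Given $x_{-j}$, the bit $x_j$ is uniform if both completions lie in $S$ and determined otherwise, so $H(x_j\mid x_{-j})=\Pr[x^{\oplus j}\in S]$. Hence $\mathbb E\,\#\{j:x^{\oplus j}\in S\}\le\log|S|=\ell-\log(1/\mu(S))$. Subtract from $\ell$. $\square$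

**Proposition 6.** If every $F_i$ is a decision tree of depth at most $s$ and $F(\mathbf U_\ell)=Q$ exactly, then $kd\le ns$.

*Proof.* Fix $x$. If $F_i(x^{\oplus j})\ne F_i(x)$ then the tree for $F_i$ queries $x_j$ on input $x$, so there are at most $ns$ such pairs $(i,j)$. On the other hand $F(x^{\oplus j})$ is a codeword, so whenever it differs from $F(x)$ it differs in at least $d$ positions. So $\#\{j:F(x^{\oplus j})\ne F(x)\}\le ns/d$ for every $x$. The fibre $S_y=F^{-1}(y)$ of each $y\in Q$ has measure $2^{-k}$. By Lemma 5, the average of the same count over $x\in S_y$ is at least $k$. $\square$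

Now we drop exactness. We must bound $\eta$ when it may be as small as $2^{-n^\delta}$, so only an exponentially small part of the cube need land in $Q$. The proof breaks at "$F(x^{\oplus j})$ is a codeword". Even if $F(x)\in Q$, the neighbour $x^{\oplus j}$ may map outside $Q$, and then nothing forces $d$ changes. This is not a technicality: for the identity sampler and any code with $d\ge2$, the set $F^{-1}(Q)=Q$ contains no two adjacent points at all. Single flips carry no information there.

The way past this is to move much farther. We rerandomize a random set $N$ of input bits, of density $q$ about $d/(2ns)$. This is sparse enough that often fewer than $d$ outputs can change. A second-moment inequality then says that *both* endpoints land in the good set with probability at least the *square* of its measure, however small that measure is. Hypercontractivity takes the place of edge isoperimetry.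

## 4. Rerandomizing a random set of input bits

For $N\subseteq[\ell]$ and $x\in\{0,1\}^\ell$ let $C(N,x)=\{y:y_j=x_j\ \forall j\notin N\}$ be the subcube through $x$ with free directions $N$, and let
$$Z(N,x)=\#\{i\in[n]:F_i\text{ is not constant on }C(N,x)\}.$$
In the cyclic example with $n\ge3$, $Z(\{j\},x)=2$ for every $x$, because exactly two outputs see $x_j$. Next let
$$A=\{x:\ F(x)\in Q,\ \Pr[F(\mathbf U_\ell)=F(x)]\le2^{-k/2}\},$$
the inputs that land on a codeword which the sampler does not hit too often.

**Lemma 7.** (a) $\eta\le\mu(A)+2^{-k/2}$. (b) Let $x$ be uniform and let $N$ be independent of $x$, containing each $j\in[\ell]$ independently with probability $q$. Then $\Pr[x\in A,\ Z(N,x)<d]\le2^{-kq/8}$.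

**Step 1: part (a), removing the codewords hit too often.** Fewer than $2^{k/2}$ strings $y\in Q$ have $\Pr[F(\mathbf U_\ell)=y]>2^{-k/2}$. Each contributes at most $Q(y)=2^{-k}$ to $\eta=\sum_y\min(\Pr[F(\mathbf U_\ell)=y],Q(y))$, together at most $2^{-k/2}$. The remaining $y\in Q$ contribute at most $\Pr[F(\mathbf U_\ell)=y]$ each, together at most $\mu(A)$. Strings $y\notin Q$ contribute $0$.

**Step 2: part (b), producing two points of $A$ in the same subcube.** Let $x'$ agree with $x$ off $N$ and have fresh uniform bits on $N$. Condition on $N$ and on $x_{\bar N}$, the bits of $x$ off $N$. Then $x$ and $x'$ are independent and uniform on $C(N,x)=C(N,x')$, and $Z(N,x)=Z(N,x')$ is already determined. Put $X=\Pr[x\in A,\ Z<d\mid N,x_{\bar N}]$. Then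
$$\Pr[x\in A,\ x'\in A,\ Z<d]=\mathbb E[X^2]\ge(\mathbb EX)^2=\Pr[x\in A,\ Z<d]^2. \tag{1}$$

**Step 3: the two points lie in one fibre.** On the event on the left of (1), $F(x)$ and $F(x')$ are codewords that can differ only in coordinates $i$ with $F_i$ nonconstant on $C(N,x)$, which are fewer than $d$. So $F(x)=F(x')=:y$, and both points lie in $S_y:=F^{-1}(y)$. By definition of $A$, $\mu(S_y)\le2^{-k/2}$.

**Step 4: small fibres rarely capture both points.** Unconditionally, each bit lies in $N$ with probability $q$, so $x'$ is a $(1-q)$-correlated copy of $x$. With $\theta=\sqrt{1-q}$,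
$$\Pr[x,x'\in S_y]=\langle1_{S_y},T_{1-q}1_{S_y}\rangle=\|T_\theta1_{S_y}\|_2^2\le\|1_{S_y}\|_{2-q}^2=\mu(S_y)^{2/(2-q)}\le\mu(S_y)^{1+q/2},$$
because $2/(2-q)=1/(1-q/2)\ge1+q/2$ and $\mu(S_y)\le1$. (As a check, for a subcube of codimension $r$ the left side is exactly $2^{-r}(1-q/2)^r$, and $1-q/2\le2^{-q/2}$.) Sum over the $y$ with $\mu(S_y)\le2^{-k/2}$. The fibres are disjoint, so the sum is at most
$$\max_y\mu(S_y)^{q/2}\cdot\sum_y\mu(S_y)\le2^{-kq/4}.$$
By (1), $\Pr[x\in A,\ Z<d]^2\le2^{-kq/4}$; take square roots. $\square$

What remains is to make $Z<d$ likely, or at least not too unlikely, for *every* $x\in A$. Note why the lemma speaks of $Z$ and not of query paths: Step 2 needs an event determined by $N$ and $x_{\bar N}$.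

**The coupling.** All three upper bounds use $N$ in the following form. Let $\rho\sim\mathcal R_{p_0}$ have free set $J$, let $x$ be a uniform completion of $\rho$, and let $N\subseteq J$ contain each $j\in J$ independently with probability $p$, independently of $\rho,x$ given $J$. For each coordinate, whether $j\in J$ is independent of $x_j$. So $x$ is uniform, and $N$ is independent of $x$ and contains each coordinate independently with probability $q=pp_0$, as Lemma 7(b) requires. The pair $(J,x)$ determines $\rho$, and given $(J,x)$ the set $N$ is still a $p$-random subset of $J$. In what follows we always take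
$$p=\frac d{2ns}\le\frac12 .$$

## 5. Decision forests: Theorem 3

**Lemma 8.** Let $s\ge1$. If $\mathrm{DT}(F_i|_\rho)\le s$ for all $i$, then $\Pr_N[Z(N,x)<d\mid J,x]\ge\frac12$ for every completion $x$ of $\rho$.

*Proof.* The purpose is to bound how many outputs are touched by $N$. Let $R_i\subseteq J$, $|R_i|\le s$, be the set of variables that a depth-$s$ tree for $F_i|_\rho$ queries on $x$. If $N\cap R_i=\emptyset$, every $y\in C(N,x)$ follows the same path in that tree, so $F_i$ is constant on $C(N,x)$. (All these $y$ are completions of $\rho$, because $N\subseteq J$.) Hence $\mathbb E_N[Z]\le\sum_i\Pr[N\cap R_i\ne\emptyset]\le\sum_ip|R_i|\le pns=d/2$, and Markov's inequality gives $\Pr[Z\ge d]\le\frac12$. $\square$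

Only the variables on the *path* of $x$ count. A depth-$s$ tree can depend on up to $2^s-1$ variables, and using all of them would cost far more.

*Proof of Theorem 3.* Take $p_0=1$, so $J=[\ell]$ and $\rho$ fixes nothing. By Lemma 8, for every $x$ the event $Z<d$ has conditional probability at least $\frac12$. So by Lemma 7(b)
$$\mu(A)\le2\Pr[x\in A,\ Z<d]\le2\cdot2^{-kq/8},\qquad q=\frac d{2ns},\quad \frac{kq}8=\frac{kd}{16ns}.$$
Add Lemma 7(a). $\square$

## 6. One switching lemma per level: Theorem 1

We reduce circuits to decision forests by a random restriction. Recall Håstad's switching lemma (O'Donnell, *Analysis of Boolean Functions*, §4.4): if $f$ is a DNF or CNF of width at most $w$ and $\rho\sim\mathcal R_p$, then $\Pr[\mathrm{DT}(f|_\rho)\ge s]\le(5pw)^s$.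

**Step 1: restrict level by level.** Apply $D$ independent restrictions with parameters $p_1=\frac1{10}$ and $p_i=\frac1{10s}$ for $2\le i\le D$. Their composition is $\rho\sim\mathcal R_{p_0}$ with $p_0=10^{-D}s^{-(D-1)}$. Suppose that after stage $i-1$ all gates of level at most $i-1$ have $\mathrm{DT}\le s$ (no requirement if $i=1$). A gate of level $i$ is an OR or AND of lower gates, literals and constants. For $i\ge2$ all of these have $\mathrm{DT}\le s$, so the gate is a DNF or CNF of width at most $w_i=s$. For $i=1$ it is an OR or AND of literals and constants, of width at most $w_1=1$. In both cases $5p_iw_i=\frac12$, so after stage $i$ the gate has $\mathrm{DT}>s$ with probability at most $2^{-s}$. Later restrictions do not increase $\mathrm{DT}$.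

**Step 2: collect the failures.** Each gate is charged once, at its own level. So with probability at least $1-2n^c2^{-s}$ every gate has $\mathrm{DT}\le s$ after stage $D$. Outputs that are literals or constants have $\mathrm{DT}\le1\le s$ anyway. Call such $\rho$ good; then $\mathrm{DT}(F_i|_\rho)\le s$ for all $i$.

**Step 3: apply the core lemma.** Whether $\rho$ is good is determined by $(J,x)$. By Lemma 8, $\Pr[Z<d\mid J,x]\ge\frac12$ whenever $\rho$ is good, so
$$\mu(A)\le\Pr[\rho\text{ bad}]+\Pr[x\in A,\ \rho\text{ good}]\le2n^c2^{-s}+2\Pr[x\in A,\ Z<d]\le2n^c2^{-s}+2\cdot2^{-kq/8},$$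
with $q=pp_0=p_0d/(2ns)$ and so $kq/8=kd/(16\cdot10^Dns^D)$. Add Lemma 7(a). This is the bound of Theorem 1.

**Step 4: the question.** Let $kd\ge n^{1+\varepsilon}$. Since $d\le n$, $k\ge n^\varepsilon$. Take $s=\lceil n^{\varepsilon/(D+1)}\rceil\le2n^{\varepsilon/(D+1)}$. Then $kd/(ns^D)\ge n^{\varepsilon-D\varepsilon/(D+1)}/2^D=n^{\varepsilon/(D+1)}/2^D$, and
$$\eta\le2^{-n^\varepsilon/2}+2n^c2^{-n^{\varepsilon/(D+1)}}+2\cdot2^{-n^{\varepsilon/(D+1)}/(16\cdot20^D)}\le2^{-n^\delta}$$
for every fixed $\delta<\varepsilon/(D+1)$ and all $n\ge n_0(D,c,\varepsilon,\delta)$, uniformly in $Q,F,\ell$. This proves Theorem 1 and answers the question affirmatively. $\square$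

## 7. A common decision tree for many DNFs

The exponent $\varepsilon/(D+1)$ comes from balancing $2^{-s}$ against $2^{-kd/(ns^D)}$. To reach exponent close to $\varepsilon$ we need $s$ of size about $\log n$, but then the failure term $2n^c2^{-s}$ is only polynomially small. That failure is real. One AND of $s+1$ variables keeps all of them free under $\mathcal R_{1/10}$ with probability $10^{-(s+1)}$, and then its $\mathrm{DT}$ is $s+1$. With $s=O(\log n)$, insisting that *every* gate becomes shallow fails with probability $n^{-O(1)}$.

So we relax the demand. We allow one *common* decision tree $\mathcal T$, of large depth $t$, whose leaves make all functions shallow of depth $s=O(\log n)$. The probability that no such tree exists can be $2^{-\Omega(t)}$. In the application, the variables queried by $\mathcal T$ must simply be avoided by $N$. Since $N$ has density $p\le1/(2s)$ in $J$, avoiding about $Dt$ variables costs only a factor about $2^{-Dt/s}$, which we can afford. The lemma below is a form of the multi-switching lemma of Håstad (SIAM J. Comput. 2014) and Impagliazzo–Matthews–Paturi (SODA 2012). We prove it in full.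

**Definition (canonical tree).** Let $f$ be a DNF with ordered terms (no term contains a variable together with its negation) and $\rho$ a restriction. The canonical tree of $f|_\rho$ takes the first term not falsified. If there is none, it outputs $0$. If that term is satisfied, it outputs $1$. Otherwise it queries **all** free variables of that term in a fixed order (a *block*), extends the restriction by the answers, and repeats.

It computes $f|_\rho$, and every root–leaf path is a sequence of complete blocks. For example, with $f=x_1x_2\vee\bar x_1x_3$ and nothing fixed, the first block is $\{x_1,x_2\}$. Answers $(1,1)$ lead to output $1$, answers $(1,0)$ to output $0$, and after $x_1=0$ the second block is $\{x_3\}$. The canonical depth is $3$, although $\mathrm{DT}(f)=2$.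

**Lemma 9.** Let $f_1,\dots,f_M$ be DNFs or CNFs of width at most $w$ (with $w\ge1$) on a finite variable set. Let $s,g\ge1$ be integers, $t=gs$, $p\le\frac12$, $64pw\le\frac12$, and $\rho\sim\mathcal R_p$. With probability at least $1-2M^g(64pw)^t$ there is a decision tree $\mathcal T$ of depth at most $t$ on the free variables of $\rho$ such that at each leaf $\lambda$ of $\mathcal T$, $\mathrm{DT}(f_i|_{\rho\lambda})\le s$ for all $i$.

(In this lemma $p$ is a free parameter, not $d/(2ns)$.)

**Step 1: build $\mathcal T$ greedily.** Negating a CNF gives a DNF of the same width and does not change $\mathrm{DT}$, so assume all $f_i$ are DNFs with ordered terms. Put $\rho^{(0)}=\rho$. In round $j$ let $i_j$ be the first index with $\mathrm{DT}(f_{i_j}|_{\rho^{(j-1)}})>s$; if there is none, stop. Since the canonical tree of $f_{i_j}|_{\rho^{(j-1)}}$ computes that function, it has a path with more than $s$ queries. Take the first such path, and its shortest prefix of complete blocks that contains at least $s$ queries. Let $P_j$ be the set of variables queried in this prefix. Its blocks are $S_{j,1},\dots,S_{j,u_j}$, coming from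 terms $E_{j,1},\dots,E_{j,u_j}$, and $\pi_j=\pi_{j,1}\cdots\pi_{j,u_j}$ denotes the answers along the path. The tree $\mathcal T$ queries *all* of $P_j$ and receives its own answers $\alpha_j$, which need not equal $\pi_j$. Put $\rho^{(j)}=\rho^{(j-1)}\alpha_j$ and go to the next round.

Every round queries at least one new variable, so the process ends. If every branch makes fewer than $t$ queries, $\mathcal T$ is as required. Otherwise call $\rho$ *bad*.

**Step 2: encode a bad $\rho$.** The aim is to map $\rho$ to a restriction with many fewer free variables, plus a short code. For bad $\rho$ fix a branch with at least $t$ queries and stop it after the first round at which the total number $t'$ of queries is at least $t$. Each round makes at least $s$ queries, so there are $g'\le g$ rounds. Let $\sigma_{j,a}$ assign the variables of $S_{j,a}$ so as to satisfy their literals in $E_{j,a}$. The sets $S_{j,a}$ are pairwise disjoint: within a round each block consists of variables still free after the earlier blocks, and across rounds $P_j$ is fixed by $\alpha_j$ before round $j+1$. Let $\sigma$ be the union of all $\sigma_{j,a}$.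 Map
$$\rho\ \longmapsto\ (\rho\sigma,\ \text{code}).$$
The code lists $(i_1,\dots,i_{g'})$, padded to an element of $[M]^g$. For each of the $t'$ variables, in order, it also lists the position of that variable in its term (at most $w$ choices) and four bits: last in its block or not, last in its round or not, its $\pi$-value, its $\alpha$-value. For given $t'$ there are at most $M^g(16w)^{t'}$ codes.

To see this on $f=x_1x_2\vee\bar x_1x_3$, take $M=1$, $s=1$, $g=2$, $t=2$, and $\rho$ leaving everything free. Round 1 selects the path with answers $0,0,0$ and its prefix $S_{1,1}=\{x_1,x_2\}$, with $\pi_1=(0,0)$. Choose the branch with $\alpha_1=(0,1)$. Now $t'=2\ge t$, so we stop; $\sigma$ sets $x_1=x_2=1$, and $\rho\sigma=(1,1,*)$. From $(1,1,*)$ the decoder sees that the first term not falsified is $x_1x_2$, reads from the code that both its positions were used, and frees $x_1,x_2$.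

**Step 3: decode.** The aim is to show that for a fixed code the map $\rho\mapsto\rho\sigma$ is injective. Suppose everything before block $(j,a)$ has been recovered. Let
$$\rho''=\rho\,\alpha_1\cdots\alpha_{j-1}\,\pi_{j,1}\cdots\pi_{j,a-1},$$
and let $\rho'$ be the union of $\rho''$ with $\sigma_{j,a},\sigma_{j,a+1},\dots$ and all $\sigma$'s of later rounds. We know $\rho'$: it is $\rho\sigma$ with the recovered blocks overwritten. By construction $E_{j,a}$ is the first term of $f_{i_j}$ not falsified by $\rho''$, and $S_{j,a}$ is the set of *all* its variables free under $\rho''$. So all earlier terms are falsified by $\rho''$, hence by $\rho'$. In $E_{j,a}$ the literals fixed by $\rho''$ are true, and the others are made true by $\sigma_{j,a}$. Therefore $E_{j,a}$ is the first term of $f_{i_j}$ not falsified by $\rho'$, and since $i_j$ is in the code we can identify it. The positions and the "last in block" bits give $S_{j,a}$, and the code gives $\pi_{j,a}$. Overwrite $\sigma_{j,a}$ by $\pi_{j,a}$. At the end of a round, signalled by its bit, overwrite $\pi_j$ by $\alpha_j$. At the end all $P_j$ are known, and freeing them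 in $\rho\sigma$ recovers $\rho$.

**Step 4: compare probabilities.** A free variable has probability $p$, and a variable set to a given bit has probability $\frac{1-p}2$. So, as $p\le\frac12$,
$$\Pr[\rho]=\Bigl(\frac{2p}{1-p}\Bigr)^{t'}\Pr[\rho\sigma]\le(4p)^{t'}\Pr[\rho\sigma].$$
For a fixed $t'$ and code, injectivity gives $\sum_\rho\Pr[\rho\sigma]\le1$. Hence, using $64pw\le\frac12$ for the geometric series,
$$\Pr[\rho\text{ bad}]\le\sum_{t'\ge t}M^g(16w)^{t'}(4p)^{t'}\le2M^g(64pw)^t.\qquad\square$$

## 8. The common tree for a depth-$D$ circuit

**Lemma 10.** Let $M\le2n^c$ bound the number of gates of $F$, let $s\ge\max(1,\log M)$ be an integer, $t=gs$ with an integer $g\ge1$, and $p_0=2^{-D(D+15)/2}s^{-(D-1)}$. For $\rho\sim\mathcal R_{p_0}$, with probability at least $1-2D2^{-t}$ there is a decision tree $\mathcal T$ of depth at most $Dt$ on the free variables such that at each leaf $\lambda$, $\mathrm{DT}(F_i|_{\rho\lambda})\le s$ for all $i\in[n]$.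

**Step 1: parameters and invariant.** Apply independent restrictions with $p_i=2^{-(i+7)}/w_i$, where $w_1=1$ and $w_i=s$ for $i\ge2$. Since $\sum_{i=1}^D(i+7)=D(D+15)/2$, the composition is $\mathcal R_{p_0}$. The invariant after stage $i$ is that there is a tree $\mathcal T_i$ of depth at most $it$ such that at each of its leaves all gates of level at most $i$ have $\mathrm{DT}\le s$. The tree $\mathcal T_0$ is a single leaf.

**Step 2: stage $i$.** Fix the earlier restrictions, and assume the invariant after stage $i-1$. For each of the at most $2^{(i-1)t}$ leaves $\lambda$ of $\mathcal T_{i-1}$, the level-$i$ gates at $\lambda$ are DNFs or CNFs of width at most $w_i$ in the variables that are still unset at $\lambda$, exactly as in Section 6. On those variables the new restriction is distributed as $\mathcal R_{p_i}$. We have $64p_iw_i=2^{-(i+1)}\le\frac14$, and $M^g\le2^{gs}=2^t$ because $s\ge\log M$. Lemma 9 and a union bound over leaves give failure probability at most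
$$2^{(i-1)t}\cdot2\cdot2^t\cdot2^{-(i+1)t}=2\cdot2^{-t}.$$
The parameters $p_i$ shrink with $i$ in order to pay for this growing union bound.

**Step 3: extend the tree.** On success, $\mathcal T_i$ first runs $\mathcal T_{i-1}$, skipping queries to variables that the new restriction has set and following their values. At the leaf $\lambda$ reached, it runs the tree from Lemma 9 for $\lambda$. The depth is at most $(i-1)t+t=it$. Gates of level $i$ have $\mathrm{DT}\le s$ at every leaf by Lemma 9, and gates of lower level keep $\mathrm{DT}\le s$ because restriction does not increase it.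

**Step 4: conclude.** The total failure probability is at most $2D2^{-t}$. After stage $D$ every output is a gate, literal or constant, so it has $\mathrm{DT}\le s$ at each leaf of $\mathcal T=\mathcal T_D$. $\square$

## 9. Theorem 2 and the exponent $\varepsilon$

**Step 1: choose parameters.** Let $s=\max(2D,\lceil\log(2n^c)\rceil)$, let $p_0$ be as in Lemma 10, $p=d/(2ns)$, $q=pp_0$, and
$$K=\frac{kq}8=2^{-D(D+15)/2-4}\,\frac{kd}{ns^D}.$$
Both candidates in the maximum are nonnegative, so $2^s\le2^{2D}\cdot2\cdot2n^c=2^{2D+2}n^c$. The claim is
$$\eta\le2^{-k/2}+D2^{2D+3}n^c2^{-K}+2\cdot2^{-K/2}.\tag{2}$$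
If $K<s$, the middle term exceeds $D2^{2D+3}n^c2^{-s}\ge 2D\ge1$, and (2) is trivial. Otherwise put $g=\lfloor K/s\rfloor\ge1$ and $t=gs$, so that $K-s<t\le K$. Since $s\ge\log(2n^c)$, Lemma 10 applies. Call $\rho$ good if its conclusion holds.

**Step 2: a lower bound on $\Pr[Z<d]$ for every $x$.** Fix a good $\rho$ and a completion $x$. Let $P$ be the set of variables that $\mathcal T$ queries on $x$, so $|P|\le Dt$. At the leaf reached, let $R_i\subseteq J\setminus P$, $|R_i|\le s$, be the set of variables that a depth-$s$ tree for $F_i$ queries on $x$. If $N\cap P=\emptyset$, all $y\in C(N,x)$ reach the same leaf of $\mathcal T$. If moreover $N\cap R_i=\emptyset$, they follow the same path in the tree for $F_i$ there, so $F_i$ is constant on $C(N,x)$. Hence, when $N\cap P=\emptyset$,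
$$Z(N,x)\le\#\{i:N\cap R_i\ne\emptyset\}.$$
The count on the right has mean at most $pns=d/2$, so it is less than $d$ with probability at least $\frac12$. It depends only on $N\setminus P$, so it is independent of $N\cap P$. Finally $1-p\ge4^{-p}$ for $0\le p\le\frac12$, since the convex function $4^{-p}$ lies below its chord $1-p$ on this interval. Therefore
$$\Pr_N[Z<d\mid J,x]\ge\tfrac12(1-p)^{Dt}\ge\tfrac12\,2^{-2pDt}\ge\tfrac12\,2^{-Dt/s}\ge\tfrac12\,2^{-t/2},$$
where we used $2p=d/(ns)\le1/s$ and $s\ge2D$.

**Step 3: combine with the core lemma.** By Step 2 and Lemma 7(b),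
$$\tfrac12\,2^{-t/2}\Pr[x\in A,\ \rho\text{ good}]\le\Pr[x\in A,\ Z<d]\le2^{-K}.$$
With Lemma 10, and then $t>K-s$ in the first term and $t\le K$ in the second,
$$\mu(A)\le2D2^{-t}+2\cdot2^{t/2}2^{-K}\le2D2^s2^{-K}+2\cdot2^{-K/2}\le D2^{2D+3}n^c2^{-K}+2\cdot2^{-K/2}.$$
Adding Lemma 7(a) gives (2). The point of the bookkeeping is that avoiding $P$ costs $2^{t/2}$ while the core lemma gains $2^{-K}$ and $t\le K$, so half of the exponent survives.

**Step 4: clean up.** We have $K\le k$, since $q\le1$, and $D\le2^{D-1}$. So (2) gives
$$\eta\le(3+2^{3D+2}n^c)2^{-K/2}\le2^{3D+4}n^c2^{-K/2}.$$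
Moreover $s\le2D+c\log n+2\le(2D+c+2)\log n$, as $n\ge2$. Thus $K/2\ge\kappa\,kd/(n\log^Dn)$ with
$$\kappa=2^{-D(D+15)/2-5}(2D+c+2)^{-D}.$$
This is the bound of Theorem 2. It is nontrivial as soon as $\kappa\,kd/(n\log^Dn)>3D+4+c\log n$, and for this $kd\ge C_{D,c}\,n\log^{D+1}n$ with any $C_{D,c}>(3D+4+c)/\kappa$ suffices.

**Step 5: the positive half of the Main Theorem.** If $kd\ge n^{1+\varepsilon}$ and $\delta<\varepsilon$ is fixed, then
$$\eta\le2^{3D+4}n^c2^{-\kappa n^\varepsilon/\log^Dn}\le2^{-n^\delta}$$
for all large $n$, uniformly in $Q,F,\ell$. $\square$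

This proof does not use the switching lemma quoted in Section 6. Its only imported tool is the Bonami inequality.

## 10. BCH codes under sparse linear maps: Theorem 4

We recall primitive binary BCH codes (MacWilliams–Sloane). For $m=2^h-1$ and $2\tau+1\le m$ there is a linear code $B\subseteq\mathbb F_2^m$ of codimension at most $\tau h$ and minimum distance at least $2\tau+1$; for $\tau=0$ take $B=\mathbb F_2^m$. For example, $\tau=1$ and $h=3$ give codimension at most $3$ and distance at least $3$ in length $7$.

### No $\delta>\varepsilon$ works, even for the identity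

Let $0<\varepsilon<1$, $n=m=2^h-1$, $\tau=\lceil n^\varepsilon\rceil$, $Q=B$, and let $F$ be the identity on $\{0,1\}^n$. For large $n$ we have $2\tau+1\le n$ and $k\ge n-\tau h\ge n/2$, so
$$kd\ge\tfrac n2(2\tau+1)\ge n^{1+\varepsilon}.$$
But $\eta=2^k\min(2^{-n},2^{-k})=2^{k-n}\ge2^{-\tau h}=2^{-O(n^\varepsilon\log n)}$, which exceeds $2^{-n^\delta}$ for large $n$ when $\delta>\varepsilon$.

To reach $\delta=\varepsilon$ we must gain over this factor $\log n$. A circuit can do a little work: it can take sparse parities of its inputs. This multiplies distances and leaves the overlap as it is.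

### Amplifying distance by sparse parities

**Lemma 11.** Let $m=2^h-1\ge3$, $n=64m$, let $v\ge h$ be odd, $r=2\tau+1\le m/(2v)$, and let $B$ be as above. There is an $n\times m$ matrix $G$ over $\mathbb F_2$, each row having at most $v$ ones, such that $Q=G(B)$ is an $(n,k,d)$ code with
$$k\ge\tfrac34m,\qquad d\ge16rv,\qquad \frac{kd}n\ge\frac3{16}rv,$$
and the sampler $F=G(\mathbf U_m)$ has $\eta\ge2^{-\tau h}\ge2^{-3(kd/n)(\log n)/v}$.

**Step 1: a random sparse matrix.** Let each row of $G$ be the sum of $v$ independent uniformly random unit vectors, with rows independent. Fix $x$ of weight $w\ge1$. Each bit of $Gx$ is a sum of $v$ independent bits, each equal to $1$ with probability $w/m$. So it is $1$ with probability $\frac12\bigl(1-(1-\frac{2w}m)^v\bigr)$, and different bits are independent. Put $z=2wv/m$. This probability is at least $\frac14\min(z,1)$. Indeed, if $w\le m/2$ then $(1-\frac{2w}m)^v\le e^{-z}$, and $1-e^{-z}\ge\frac12\min(z,1)$ (by concavity on $[0,1]$ and $1-1/e\ge\frac12$). If $w>m/2$, then since $v$ is odd the power is negative, and the probability is at least $\frac12$.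

**Step 2: all images are heavy.** The mean of $|Gx|$ is at least $\nu_w:=16m\min(z,1)$, and Chernoff's bound gives $\Pr[|Gx|\le\nu_w/2]\le e^{-\nu_w/8}$. For $w\le m/(2v)$ we have $z\le1$ and $\nu_w=32wv$; for larger $w$, $\nu_w=16m$. The union bound over all $x\ne0$, with at most $m^w$ vectors of weight $w$, gives failure probability at most
$$\sum_{w\ge1}m^we^{-4wv}+2^me^{-2m}\le\sum_{w\ge1}m^{-3w}+2^me^{-2m}<1.$$
The first inequality uses $v\ge h\ge\log m\ge\ln m$. For the last, $m\ge3$ makes the sum at most $\frac1{26}$ and $(2/e^2)^m<\frac1{40}$. So we may fix $G$ with $|Gx|>\nu_w/2=\min(16wv,8m)$ for every $x\ne0$ of weight $w$.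

**Step 3: parameters of $Q$.** No nonzero $x$ has $Gx=0$, so $G$ is injective. Nonzero $x\in B$ have weight at least $r$, and $16rv\le8m$, so $d\ge16rv$. Since $\tau=(r-1)/2$, we get $\tau h\le rh/2\le rv/2\le m/4$, hence $k=\dim B\ge\frac34m$. Then $kd/n\ge\frac{3m}{4\cdot64m}\,d=\frac3{256}d\ge\frac3{16}rv$.

**Step 4: the overlap.** By injectivity $F$ is uniform on $2^m$ strings, among them the $2^k$ strings of $Q$. So $\eta=2^k\min(2^{-m},2^{-k})=2^{k-m}\ge2^{-\tau h}$. Finally we express $\tau h$ through $kd/n$. From $d\ge16rv$, from $d\le\frac{256}3\cdot\frac{kd}n$, and from $h\le\log n$,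
$$\tau h\le\frac{rh}2\le\frac{dh}{32v}\le\frac83\cdot\frac{kd}n\cdot\frac hv\le3\,\frac{kd}n\cdot\frac{\log n}v.\qquad\square$$

### The parities in depth $D$

Let $D\ge2$, $n=64m$, $L=\lfloor\log n\rfloor$, and let $v$ be the largest odd integer at most $L^{D-1}$. Since $n=64(2^h-1)\ge2^{h+5}$, we have $L\ge h+5\ge7$, so $v\ge L^{D-1}-1\ge h$. Also $\log n<L+1\le\frac87L$, so $v\ge\frac67L^{D-1}\ge\frac67\left(\frac78\right)^{D-1}(\log n)^{D-1}\ge2^{-D}(\log n)^{D-1}$.

A parity of at most $v\le L^{D-1}$ bits is a tree of $D-1$ levels of XORs of fan-in at most $L$. Write each XOR and its negation as DNFs on odd levels of this tree and as CNFs on even levels, with at most $2^{L-1}\le n$ terms or clauses each. The OR on top of each DNF feeds the ORs at the bottom of the CNFs above it, and similarly the ANDs on top of CNFs feed ANDs, so these adjacent layers of equal type merge. The depth is $2(D-1)-(D-2)=D$. There are at most $v$ XORs on each level, hence at most $(D-1)v$ per parity. Over $n$ outputs this is $O_D(n^2v)\le n^3$ gates for large $n$, because $v$ is polylogarithmic (the NOT gates on inputs add at most $m$). So the samplers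 of Lemma 11 have depth $D$ and size at most $n^3$ for large $n$. Also $1\le m/(2v)$ for large $n$.

**Step 1: part (i).** Take $r=1$, so $\tau=0$ and $B=\mathbb F_2^m$. Then $\eta=1$ and $kd\ge\frac3{16}vn=\Omega_D(n\log^{D-1}n)$.

**Step 2: part (ii).** For every odd $r\le m/(2v)$, Lemma 11 and $v\ge2^{-D}(\log n)^{D-1}$ give
$$\eta\ge2^{-3\cdot2^D\,kd/(n\log^{D-2}n)},\qquad\frac{kd}n\ge\frac3{16}rv.$$
At the largest such $r$ we have $rv\ge m/2-2v=\Omega(n)$, so $kd=\Omega(n^2)$. Comparing with Theorem 2 (with $c\ge3$), the exponents $kd/(n\log^Dn)$ and $kd/(n\log^{D-2}n)$ differ by $\log^2n$. The threshold $n\log^{D+1}n$ there differs by $\log^2n$ from $n\log^{D-1}n$, at which (i) samples exactly.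

**Step 3: $\delta=\varepsilon$ fails for $D\ge3$, $0<\varepsilon<1$.** Let $r$ be the least odd integer with $\frac3{16}rv\ge n^\varepsilon$. Then $r\le\frac{16}3n^\varepsilon/v+2$, so $rv\le\frac{16}3n^\varepsilon+2v\le m/2$ for large $n$, as Lemma 11 requires. Now $kd\ge n^{1+\varepsilon}$, while
$$\tau h\le\frac{rh}2\le\frac83\,n^\varepsilon\,\frac hv+h<n^\varepsilon$$
for large $n$, since $v\ge L^{D-1}-1$ with $D\ge3$ and $h\le\log n$ force $h/v\to0$. So $\eta\ge2^{-\tau h}>2^{-n^\varepsilon}$, which completes Theorem 4 and the negative half of the Main Theorem. $\square$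

**Remark (Theorem 3).** Take $v=s$ odd with $h\le s\le m/2$. Each output of $G(\mathbf U_m)$ is a parity of at most $s$ bits, hence a depth-$s$ decision tree, and Lemma 11 gives $\eta\ge2^{-3(kd/n)(\log n)/s}$. Theorem 3 gives at most $3\cdot2^{-kd/(16ns)}$, because $kd/(16ns)\le k/2$. So Theorem 3 is tight up to a factor $O(\log n)$ in the exponent.
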